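\title{Endomorphisms of the semigroup of continuous selfmaps of a cell}

\begin{abstract}
Let $S(X)$ be the semigroup of all continuous selfmaps of a space $X$ under composition. We prove that every nonconstant endomorphism $\varphi$ of $S(I^N)$, $N\ge 1$, has the form $\varphi(f)=hfh^{-1}v$, where $v$ is an idempotent and $h$ is a homeomorphism from the cell $I^N$ onto the range of $v$. No continuity of $\varphi$ is assumed. This confirms, for every $N\ge2$, a conjecture that extends the known case of the interval. More generally, we describe all homomorphisms $\varphi\colon S(I^N)\to S(Z)$ with $Z$ compact metrizable and the range of $\varphi(1)$ of dimension at most $N$, and we show that this bound is sharp. The proof extracts two continuity properties of $\varphi$ from the algebra alone and uses them to turn any point that is not reached by the images of the constant maps into an $(N+1)$-dimensional cube.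
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a topological space $X$ let $S(X)$ be the semigroup of all continuous maps $X\to X$ under composition, which we write as juxtaposition. A \emph{homomorphism} $\varphi\colon S(X)\to S(Z)$ is a map with $\varphi(fg)=\varphi(f)\varphi(g)$ for all $f,g$, and an \emph{endomorphism} is a homomorphism with $Z=X$. Nothing else is required: $\varphi$ need not be continuous in any sense, and it need not send the identity map $1$ to the identity map. We call $\varphi$ \emph{nonconstant} if its image has more than one element. Throughout, $I=[0,1]$, $N\ge1$, and $c_x$ is the constant map with value $x$, so that $fc_x=c_{f(x)}$ and $c_xf=c_x$.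

An \emph{idempotent} of $S(Z)$ is an element $v$ with $vv=v$, that is, a map that fixes every point of its range. Idempotents produce homomorphisms in two ways. First, a constant map $S(X)\to S(Z)$ is a homomorphism exactly when its value is an idempotent. Second, let $v$ be an idempotent of $S(Z)$ whose range $Y$ is a copy of $X$, and let $h\colon X\to Y$ be a homeomorphism. One can retract $Z$ to $Y$ and then apply $f$ in the coordinates given by $h$:
\begin{equation}\label{eq:standard}
\varphi(f)=hfh^{-1}v\qquad (f\in S(X)).
\end{equation}
Since $vh=h$, we have $(hfh^{-1}v)(hgh^{-1}v)=hfgh^{-1}v$, so $\varphi$ is a homomorphism. We call these homomorphisms \emph{standard}. A standard homomorphism is injective, because the restriction of $\varphi(f)$ to $Y$ is $hfh^{-1}$. It also determines $v$ and $h$, because $\varphi(1)=v$ and $\varphi(c_x)$ is the constant map with value $h(x)$.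

For the interval it is known that there is nothing else: every endomorphism of $S(I)$ either sends all of $S(I)$ to a single idempotent, or is injective and has the form \eqref{eq:standard} for a unique idempotent $v$ and a unique homeomorphism $h$ from $I$ onto the range of $v$. The problem, posed in \cite{problem}, is to decide the following for each $N\ge2$.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $N\ge2$ and let $\varphi$ be a nonconstant endomorphism of $S(I^N)$. Then there are an idempotent $v$ of $S(I^N)$ and a homeomorphism $h$ from $I^N$ onto the range of $v$ such that $\varphi(f)=hfh^{-1}v$ for each $f\in S(I^N)$.}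
\medskip

The constant maps explain why one expects this. They are visible in the algebra: $u\in S(X)$ is constant if and only if $uf=u$ for all $f$ (take $f=c_x$). If $\varphi$ sends each $c_x$ to a constant map, with value $h(x)$ say, then $\varphi(f)\varphi(c_x)=\varphi(c_{f(x)})$ says that $\varphi(f)h=hf$, and this is \eqref{eq:standard} on the range of $h$. Three things separate this observation from a proof. The map $\varphi(c_x)$ need not be constant, because the identity $\varphi(c_x)u=\varphi(c_x)$ is available only for $u$ in the image of $\varphi$. The dependence of $\varphi(c_x)$ on $x$ must be shown to be continuous. And the ranges of the maps $\varphi(c_x)$ must be shown to fill the range of $\varphi(1)$. The conjecture is true for every $N\ge2$, and the proof covers $N=1$ as well.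

\begin{theorem}\label{thm:cell}
Let $N\ge1$ and let $\varphi$ be a nonconstant endomorphism of $S(I^N)$. Then there are an idempotent $v$ of $S(I^N)$ and a homeomorphism $h$ from $I^N$ onto the range of $v$ such that $\varphi(f)=hfh^{-1}v$ for all $f\in S(I^N)$. Moreover, $\varphi$ is injective, and $v$ and $h$ are unique. Conversely, every pair $(v,h)$ with $v$ an idempotent and $h\colon I^N\to v(I^N)$ a homeomorphism defines in this way an injective endomorphism.
\end{theorem}

The last two sentences were proved after \eqref{eq:standard}; the existence of $v$ and $h$ is the content of the theorem. An equivalent statement is that the nonconstant endomorphisms of $S(I^N)$ are exactly the maps $f\mapsto hfr$ with $h,r\in S(I^N)$ and $rh=1$, and that the pair $(h,r)$ is uniquely determined. Indeed, given $(v,h)$, the map $r=h^{-1}v$ satisfies $rh=1$. Given $(h,r)$ with $rh=1$, the map $h$ is injective, hence an embedding; $v=hr$ is an idempotent with range $h(I^N)$, since $r$ is onto; and $r=h^{-1}v$.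

The only properties of the target that matter are compactness, metrizability, connectedness and dimension. The next theorem separates their roles; $\dim$ is the covering dimension, recalled in Section~\ref{sec:tools}.

\begin{theorem}\label{thm:general}
Let $N\ge1$, let $Z$ be a compact metrizable space, let $\varphi\colon S(I^N)\to S(Z)$ be a homomorphism, and put $v=\varphi(1)$ and $Y=v(Z)$. Assume that $\dim Y\le N$.
\begin{enumerate}
\item[(a)] There are compact sets $K_0\subset K\subset Y$ with $\dim(K\setminus K_0)\le0$ and a continuous surjection $\Theta\colon I^N\times K\to Y$ such that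
\begin{equation}\label{eq:fibers}
\Theta(x,k)=\Theta(x',k')\iff (x,k)=(x',k')\ \text{ or }\ k=k'\in K_0,
\end{equation}
and
\begin{equation}\label{eq:structure}
\varphi(f)=\Theta(f\times 1_K)\Theta^{-1}v\qquad(f\in S(I^N)),
\end{equation}
which means that $\varphi(f)(z)=\Theta(f(x),k)$ whenever $\Theta(x,k)=v(z)$. Conversely, for any compact $K_0\subset K$, any continuous surjection $\Theta$ from $I^N\times K$ onto a subspace $Y\subset Z$ satisfying \eqref{eq:fibers}, and any idempotent $v\in S(Z)$ with range $Y$, formula \eqref{eq:structure} defines a homomorphism $S(I^N)\to S(Z)$.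
\item[(b)] If $Y$ is connected (for example, if $Z$ is connected), then $\varphi$ is constant or $\varphi(f)=hfh^{-1}v$ for all $f$, with $h\colon I^N\to Y$ a homeomorphism. In particular, if $Z$ is connected and $\dim Z<N$, then every homomorphism $S(I^N)\to S(Z)$ is constant.
\item[(c)] The bound $\dim Y\le N$ is sharp: the statement {\rm(b)} fails for $Z=I^{N+1}$. The analogue of Theorem~\ref{thm:cell} fails for the Hilbert cube.
\end{enumerate}
\end{theorem}

In words, (a) says that $Y$ is a family of copies of $I^N$ indexed by $K$, that the copies indexed by $K_0$ are collapsed to points, and that $f$ acts in the same way on every copy. Two constructions show what the hypotheses exclude. They also prove (c).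

\begin{example}[Parallel copies]\label{ex:product}
For a compact metrizable space $L$, the map $f\mapsto f\times1_L$ is a nonconstant homomorphism $S(I^N)\to S(I^N\times L)$ with $v=1$. If it is standard, then $I^N\times L$ is homeomorphic to $I^N$. For $L=\{0,1\}$ this is impossible because $I^N\times L$ is disconnected; so (b) needs connectedness. For $L=I$ it is impossible because $\dim I^{N+1}\ne\dim I^N$; this is the first assertion of (c).
\end{example}

\begin{example}[The diagonal action]\label{ex:diagonal}
For any $X$, the map $f\mapsto f\times f$ is a homomorphism $S(X)\to S(X\times X)$ with $v=1$. It sends constant maps to constant maps, but their values fill only the diagonal. Let $Q=I^{\mathbb N}$ be the Hilbert cube and let $\kappa\colon Q\times Q\to Q$ be the homeomorphism that interleaves coordinates. Then $\varphi(f)=\kappa(f\times f)\kappa^{-1}$ is a nonconstant endomorphism of $S(Q)$ with $\varphi(1)=1$. If it were standard, then $v=1$, so $h$ would be a homeomorphism of $Q$ onto itself and $f\mapsto hfh^{-1}$ would be onto $S(Q)$. But $\varphi(f)$ is constant only if $f$ is, and $\varphi(c_a)=c_{\kappa(a,a)}$,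 so $c_{\kappa(a,a')}$ is not in the image of $\varphi$ when $a\ne a'$. This is the second assertion of (c).
\end{example}

Both constructions raise the dimension, and the proof shows that for a connected $Y$ every departure from the standard form does. Section~\ref{sec:constants} proves that $\varphi(c_x)$ depends continuously on $x$ and describes the set $P\subset Y$ covered by the ranges of these maps. The main step is the equality $P=Y$ when $\dim Y\le N$. Its mechanism is shown on a square in Section~\ref{sec:square}. To run it in general one needs continuity of $\varphi$ along homeomorphisms, proved in Section~\ref{sec:automatic}; the equality itself is proved in Section~\ref{sec:fill}. Section~\ref{sec:proofs} bounds the size of $K$ and completes both proofs.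

\section{Actions, extensions and dimension}\label{sec:tools}

\subsection*{The action on $Y$}
From here on $X=I^N$, $Z$ is a compact metrizable space, $\varphi\colon S(X)\to S(Z)$ is a homomorphism, $v=\varphi(1)$ and $Y=v(Z)$. We assume $Z\neq\emptyset$; otherwise $S(Z)$ has one element and there is nothing to prove. No hypothesis on $\dim Y$ is made until Proposition~\ref{prop:fill}. The map $v$ is an idempotent, $Y$ is compact, and $\varphi(f)=v\varphi(f)$ maps $Z$ into $Y$. For $f\in S(X)$ and $y\in Y$ write
\[
f\cdot y=\varphi(f)(y)\in Y .
\]
Then $1\cdot y=y$ and $(fg)\cdot y=f\cdot(g\cdot y)$: the monoid $S(X)$ acts on $Y$. The action determines $\varphi$ once $v$ is given, since $\varphi(f)=\varphi(f)v$ means $\varphi(f)(z)=f\cdot v(z)$. For fixed $f$ the map $y\mapsto f\cdot y$ is continuous; about the dependence on $f$ we know nothing yet.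

\subsection*{Extensions}
All information about the action comes from relations among elements of $S(X)$, and these are manufactured by the Tietze extension theorem, applied to each coordinate:
\begin{enumerate}
\item[(E)] a continuous map $A\to X$ defined on a closed subset $A\subset X$ extends to an element of $S(X)$.
\end{enumerate}
For example, every embedding $b\colon X\to X$ has a left inverse $r\in S(X)$: extend $b^{-1}\colon b(X)\to X$.

\subsection*{The uniform metric}
Fix a metric $d_Y$ on $Y$ and let $\rho(\alpha,\beta)=\max_y d_Y(\alpha(y),\beta(y))$ on the space $C(Y,Y)$ of continuous selfmaps of $Y$. We use three facts.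
\begin{enumerate}
\item[(U1)] $\rho(\alpha\gamma,\beta\gamma)\le\rho(\alpha,\beta)$, with equality if $\gamma$ is onto.
\item[(U2)] Composition and evaluation are continuous. Indeed, $\rho(\alpha_n\beta_n,\alpha\beta)\le\rho(\alpha_n,\alpha)+\rho(\alpha\beta_n,\alpha\beta)$, where the last term tends to $0$ if $\beta_n\to\beta$ because $\alpha$ is uniformly continuous, and $d_Y(\alpha_n(y_n),\alpha(y))\le\rho(\alpha_n,\alpha)+d_Y(\alpha(y_n),\alpha(y))$.
\item[(U3)] $C(Y,Y)$ is separable. (Embed $Y$ in $I^{\mathbb N}$ and use the separability of $C(Y,\mathbb R)$ in each coordinate.)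
\end{enumerate}

\subsection*{Dimension}
All spaces whose dimension we consider are separable and metrizable. For $n\geq 0$, such a space $Y$ has $\dim Y\le n$ if every finite open cover has a finite open refinement in which no point belongs to more than $n+1$ members; $\dim\emptyset=-1$. For these spaces the covering dimension agrees with the inductive dimension. A \emph{partition} between disjoint closed sets $A,B\subset Y$ is a closed set $L$ such that $Y\setminus L=U\cup V$ with $U,V$ disjoint and open, $A\subset U$ and $B\subset V$. We use the following standard theorems.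
\begin{enumerate}
\item[(D1)] If $A\subset Y$ is closed, then $\dim A\le\dim Y$.
\item[(D2)] $\dim I^n=n$.
\item[(D3)] If $\dim Y\le n$ and $(A_i,B_i)$, $1\le i\le n+1$, are pairs of disjoint closed subsets of $Y$, then there are partitions $L_i$ between $A_i$ and $B_i$ with $\bigcap_iL_i=\emptyset$; see \cite[Prop.~III.5.B]{HW} or \cite[Thm.~1.7.9]{Engelking}.
\item[(D4)] If $L_i$ is a partition in $I^n$ between the opposite faces $\{s_i=0\}$ and $\{s_i=1\}$ for $1\le i\le n$, then $\bigcap_iL_i\ne\emptyset$; see \cite[Section~IV.1]{HW} or \cite[Thm.~1.8.1]{Engelking}.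
\item[(D5)] (Countable sum theorem.) A countable union of closed subsets of dimension at most $n$ has dimension at most $n$.
\item[(D6)] (Hurewicz \cite{Hurewicz}.) If $C$ is a nonempty compact metrizable space, then $\dim(C\times I)=\dim C+1$.
\end{enumerate}
The maps of cubes that we construct are not known to be injective, so (D1) and (D2) do not apply to them. It suffices that they keep opposite faces apart.

\begin{lemma}\label{lem:cube}
Let $Y$ be compact metrizable and let $\Omega\colon I^{N+1}\to Y$ be a continuous map such that, for each of the $N+1$ pairs of opposite faces, the images of the two faces are disjoint. Then $\dim Y\ge N+1$.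
\end{lemma}

\begin{proof}
The images $A_i,B_i$ of the $i$-th pair of faces are disjoint compact sets. If $\dim Y\le N$, take partitions $L_i$ as in (D3), with $Y\setminus L_i=U_i\cup V_i$. The disjoint open sets $\Omega^{-1}(U_i)$ and $\Omega^{-1}(V_i)$ contain the two faces and cover the complement of $\Omega^{-1}(L_i)$. So the sets $\Omega^{-1}(L_i)$ are partitions between opposite faces of $I^{N+1}$ with empty intersection, contrary to (D4).
\end{proof}

We apply the lemma to products of $N+1$ nondegenerate closed intervals, which reduces to $I^{N+1}$ by rescaling.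

\section{The part of $Y$ reached by constant maps}\label{sec:constants}

A homomorphism respects products but has no reason to respect limits. The way around this is to store a whole sequence of maps in a single element $g$ of $S(X)$ and to use the continuity of the single map $\varphi(g)$. The $n$-th map is stored on the $n$-th cube of a sequence of cubes that shrink to a point, so this works exactly when the ranges of the maps shrink to a point, that is, when the limit is constant.

\begin{lemma}\label{lem:constants}
If $f_n\to c_x$ uniformly in $S(X)$ and $y_n\to y$ in $Y$, then $f_n\cdot y_n\to c_x\cdot y$. In particular, $(x,y)\mapsto c_x\cdot y$ is continuous on $X\times Y$.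
\end{lemma}

\begin{proof}
The cubes $C_n=[4^{-n},2\cdot4^{-n}]^N$, $n\ge1$, are pairwise disjoint and converge to the origin $0$, which lies in none of them. Let $j_n\colon X\to C_n$ be the coordinatewise increasing affine homeomorphism. As $Y$ is compact, there is an infinite set $M\subset\mathbb N$ such that $(j_n\cdot y_n)_{n\in M}$ converges to some $z\in Y$.

Split $M$ into two infinite sets $M_1$ and $M_2$, and put $f_n'=f_n$ for $n\in M_1$ and $f_n'=c_x$ for all other $n$. Then $f_n'\to c_x$ uniformly. On the closed set $A=\{0\}\cup\bigcup_nC_n$ define a map to $X$ by $f_n'j_n^{-1}$ on $C_n$ and $0\mapsto x$. It is continuous on each $C_n$, which is open in $A$, and it is continuous at $0$ because the sets $f_n'(X)$ shrink to $x$. By (E) it extends to $g\in S(X)$ with $gj_n=f_n'$ for all $n$. Hence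
\[
f_n'\cdot y_n=g\cdot(j_n\cdot y_n)\longrightarrow g\cdot z\qquad(n\in M,\ n\to\infty).
\]
Along $M_2$ the left side is $c_x\cdot y_n$, which tends to $c_x\cdot y$. So $g\cdot z=c_x\cdot y$, and along $M_1$ we get $f_n\cdot y_n\to c_x\cdot y$.

The same argument applies to every subsequence of $(f_n,y_n)$. Thus every subsequence of $(f_n\cdot y_n)$ has a subsequence converging to $c_x\cdot y$, which proves the first claim. For the second, $x_n\to x$ implies $c_{x_n}\to c_x$ uniformly.
\end{proof}

Let
\[
P=\{c_x\cdot y: x\in X,\ y\in Y\}.
\]
By Lemma~\ref{lem:constants}, $P$ is compact. It is \emph{invariant}: $f\cdot P\subset P$ for all $f$, since $f\cdot(c_x\cdot y)=c_{f(x)}\cdot y$. On $P$ the action can be described completely. Because $c_xc_{x_0}=c_x$, the point $c_x\cdot y$ depends on $y$ only through $c_{x_0}\cdot y$, which suggests coordinates. Fix $x_0\in X$ and put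
\[
K=c_{x_0}\cdot Y,\qquad K_0=\{y\in Y: f\cdot y=y\text{ for all }f\in S(X)\},\qquad \Theta(x,k)=c_x\cdot k
\]
for $(x,k)\in X\times K$. Note that $K=\varphi(c_{x_0})(Z)$, since $\varphi(c_{x_0})=\varphi(c_{x_0})v$.

\begin{proposition}\label{prop:theta}
The sets $K_0\subset K$ are compact, $\Theta$ is a continuous map of $X\times K$ onto $P$ whose fibers are given by \eqref{eq:fibers}, and $f\cdot\Theta(x,k)=\Theta(f(x),k)$ for all $f\in S(X)$.
\end{proposition}

\begin{proof}
The set $K$ is a continuous image of $Y$. The set $K_0$ is an intersection of closed sets, and $y\in K_0$ gives $y=c_{x_0}\cdot y\in K$. Continuity of $\Theta$ is part of Lemma~\ref{lem:constants}. Its image is $P$ because $c_x\cdot y=c_x\cdot(c_{x_0}\cdot y)$, and the last formula follows from $fc_x=c_{f(x)}$.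

For the fibers, note first that $c_{x_0}\cdot k=k$ for $k\in K$, since $c_{x_0}$ is an idempotent. Therefore $c_{x_0}\cdot\Theta(x,k)=(c_{x_0}c_x)\cdot k=k$, and $\Theta(x,k)=\Theta(x',k')$ forces $k=k'$. Suppose that $\Theta(x,k)=\Theta(x',k)$ with $x\ne x'$. Given $p\in X$, (E) applied to $\{x,x'\}$ gives $g$ with $g(x)=p$ and $g(x')=x_0$, so $\Theta(p,k)=g\cdot\Theta(x,k)=g\cdot\Theta(x',k)=\Theta(x_0,k)=k$. Hence $f\cdot k=f\cdot\Theta(x_0,k)=\Theta(f(x_0),k)=k$ for every $f$, that is, $k\in K_0$. Conversely, if $k\in K_0$, then $\Theta(x,k)=k$ for all $x$.
\end{proof}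

\begin{corollary}\label{cor:theta}
Suppose that $P=Y$. Then \eqref{eq:structure} holds. If $\varphi$ is nonconstant, then $K\neq K_0$. If $\varphi$ is nonconstant and $K=\{k\}$, then $h=\Theta(\,\cdot\,,k)$ is a homeomorphism $X\to Y$ and $\varphi(f)=hfh^{-1}v$ for all $f$.
\end{corollary}

\begin{proof}
If $v(z)=\Theta(x,k)$, then $\varphi(f)(z)=f\cdot v(z)=\Theta(f(x),k)$, which is \eqref{eq:structure}. If $K=K_0$, then every point of $Y$ has the form $\Theta(x,k)=k\in K_0$, so $\varphi(f)(z)=v(z)$ for all $f$ and $z$, and $\varphi$ is constant. If $K=\{k\}$ and $\varphi$ is nonconstant, then $K_0=\emptyset$, so $h$ is a continuous bijection from a compact space onto a Hausdorff space, and \eqref{eq:structure} reads $\varphi(f)=hfh^{-1}v$.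
\end{proof}

In Example~\ref{ex:product}, $P=Y$, $K=\{x_0\}\times L$ and $K_0=\emptyset$. In the action $f\times f$ on $X\times X$, the set $K$ is the point $(x_0,x_0)$ and $P$ is the diagonal. The set $A=\{0\}\cup\bigcup_nC_n$ from the proof of Lemma~\ref{lem:constants} carries an action with a fixed point: let $f$ act as $j_nfj_n^{-1}$ on $C_n$ and fix $0$. Here $K=\{0\}\cup\{j_n(x_0):n\ge1\}$ and $K_0=\{0\}$, and $\dim A\le N$; so Theorem~\ref{thm:general}(a) cannot dispense with $K_0$.

It remains to show that $P=Y$ and that $K$ is small. The first task is the harder one.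

\section{A point outside $P$: the case of the square}\label{sec:square}

The claim to be proved is that a point outside $P$ forces $\dim Y\ge N+1$. The smallest case in which the bound is attained is $N=1$ with $S(I)$ acting on $Y=I^2$ by $f\cdot(u,u')=(f(u),f(u'))$. Here $P$ is the diagonal. We build a square in $Y$ to which Lemma~\ref{lem:cube} applies, in a way that uses as little of the example as possible.

Take the point $(0,1)\notin P$. One direction leads to $P$: shrinking $I$ to its midpoint by $e_t(u)=\frac12+(1-t)(u-\frac12)$ moves $(0,1)$ to $(\frac12,\frac12)$ along the path $e_t\cdot(0,1)=(\frac t2,1-\frac t2)$. Reversing it, we get $\beta(t)=(\frac{1-t}2,\frac{1+t}2)$, with $\beta(0)\in P$ and $\beta(t)\notin P$ for $t>0$. The other direction comes from sliding a short copy of $I$ across $I$: the embedding $b_s(u)=\frac13(2s+u)$ has range $[0,\frac13]$ for $s=0$ and range $[\frac23,1]$ for $s=1$. Put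
\[
\Omega(s,t)=b_s\cdot\beta(t)=\tfrac16\,(4s+1-t,\ 4s+1+t),\qquad 0\le s\le1,\quad t_1\le t\le1,
\]
where $0<t_1<1$; see Figure~\ref{fig:square}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.5]
\filldraw[fill=gray!25] (0.125,0.2083)--(0.7917,0.875)--(0.6667,1)--(0,0.3333)--cycle;
\draw (0,0) rectangle (1,1);
\draw[very thick] (0,0)--(1,1);
\node[below right] at (0.72,0.72) {$P$};
\draw[->,thick,dashed] (0.5,0.5)--(0,1);
\node at (0.2,0.89) {$\beta$};
\node[left] at (0,0.29) {$s=0$};
\node[above] at (0.73,1) {$s=1$};
\node[rotate=45] at (0.14,0.53) {$t=1$};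
\node[rotate=45] at (0.6,0.74) {$t=t_1$};
\end{tikzpicture}
\caption{The action $f\cdot(u,u')=(f(u),f(u'))$ of $S(I)$ on $I^2$. The set $P$ of points $c_x\cdot y$ is the diagonal, and the dashed path $\beta$ leaves it. The shaded rectangle is the image of $\Omega(s,t)=b_s\cdot\beta(t)$, where $b_s(u)=(2s+u)/3$, $0\le s\le1$ and $t_1\le t\le1$, drawn for $t_1=1/4$. Opposite sides are disjoint.}\label{fig:square}
\end{figure}

That opposite sides have disjoint images is visible from the formula, but the reasons that carry over to an arbitrary action are these. For the sides $s=0$ and $s=1$, let $r(u)=3u$ on $[0,\frac13]$, $r(u)=2-3u$ on $[\frac13,\frac23]$ and $r(u)=0$ on $[\frac23,1]$. Then $rb_0=1$ and $rb_1=c_0$, so $r\cdot\Omega(0,t)=\beta(t)\notin P$ while $r\cdot\Omega(1,t')=c_0\cdot\beta(t')\in P$. For the sides $t=1$ and $t=t_1$, the two coordinates of $\Omega(s,t)$ differ by $t/3$: the side $t=1$ stays away from $P$, and the side $t=t_1$ is close to $P$ when $t_1$ is small.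

In this example one could take $t_1=0$, but not in general. The maps $f\times f$ preserve the diagonal, so the action passes to the space obtained from $I^2$ by collapsing the diagonal to a point. There $P$ is that point, the whole side $t=0$ is mapped to it, and the sides $s=0$ and $s=1$ meet there.

For $X=I^N$ a small cube can slide in $N$ independent directions, which together with the direction of $\beta$ gives $N+1$. What the example gave for free is the continuity of $t\mapsto e_t\cdot y$ and of $(s,y)\mapsto b_s\cdot y$. Lemma~\ref{lem:constants} yields continuity only at constant maps. The remedy is to write $e_t$ and $b_s$ as products of fixed maps and of homeomorphisms that vary continuously, and to prove that $\varphi$ is continuous along those homeomorphisms.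

\section{Continuity along homeomorphisms of the interval}\label{sec:automatic}

Let $G$ be the group of increasing homeomorphisms of $I$ with the metric $d(f,g)=\max|f-g|$, and let $G_0$ be the subgroup of those $g$ with $g(x)=x$ for all $x\notin[\frac18,\frac78]$. By (U1) and (U2) for $Y=I$, the metric $d$ is right invariant and multiplication is continuous. Inversion is continuous, since $d(f_n^{-1},f^{-1})=d(f^{-1}f,f^{-1}f_n)$ by right invariance. Hence $d(f,g)+d(f^{-1},g^{-1})$ is a metric for the same topology, and it is complete: if $f_n\to f$ and $f_n^{-1}\to f'$ uniformly, then $ff'=f'f=1$ and $f$ is nondecreasing. So the Baire category theorem holds in $G$.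

\begin{proposition}\label{prop:auto}
Let $Y$ be a compact metric space and let $\Phi\colon G\to\operatorname{Homeo}(Y)$ be a group homomorphism. Then the restriction of $\Phi$ to $G_0$ is continuous for the metrics $d$ and $\rho$.
\end{proposition}

This also follows from the automatic continuity theorem of Rosendal and Solecki \cite{RS}. We give a direct proof.

\begin{proof}
For $a>0$ let $W_a=\{g\in G:\rho(\Phi(g),1_Y)<a\}$. By (U1),
\begin{equation}\label{eq:invariance}
\rho(\Phi(g),\Phi(g'))=\rho(\Phi(gg'^{-1}),1_Y).
\end{equation}
With $g=1$ this gives $W_a^{-1}=W_a$, and $\rho(\Phi(gg'),1_Y)\le\rho(\Phi(gg'),\Phi(g'))+\rho(\Phi(g'),1_Y)$ gives $W_aW_b\subset W_{a+b}$. Fix $\epsilon>0$. We shall find $\eta>0$ such that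
\begin{equation}\label{eq:goal}
g\in G_0,\quad d(g,1)<\eta\quad\Longrightarrow\quad g\in W_{12\epsilon}.
\end{equation}
This suffices, by \eqref{eq:invariance} and $d(gg'^{-1},1)=d(g,g')$. By (U3), $C(Y,Y)=\bigcup_{n\ge1}U_n$ with $\operatorname{diam}U_n<\epsilon$, and by \eqref{eq:invariance},
\begin{equation}\label{eq:samepiece}
\Phi(g),\Phi(g')\in U_n\quad\Longrightarrow\quad gg'^{-1}\in W_\epsilon .
\end{equation}

In this proof \emph{interval} means a closed nondegenerate subinterval of $I$, and the interior of $[p,q]$ is $(p,q)$. For a family $\mathcal C$ of pairwise disjoint intervals, let $G(\mathcal C)$ be the group of all $g\in G$ that map each $C\in\mathcal C$ onto itself and fix every point outside $\bigcup\mathcal C$. If $\mathcal C$ is finite, the first condition follows from the second, since each endpoint is $0$, $1$ or a limit of fixed points. We use the following \emph{gluing} principle: if $g_C$ is an increasing homeomorphism of $C$ for each $C\in\mathcal C$, then the map $g$ equal to $g_C$ on $C$ and to the identity elsewhere is in $G(\mathcal C)$. Indeed, $g$ is a bijection of $I$. It is increasing, because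 if $x<y$ do not lie in a common member of $\mathcal C$, then they lie in disjoint convex sets (members of $\mathcal C$ or points) that $g$ preserves. An increasing bijection of $I$ is a homeomorphism.

The Baire category theorem shows only that $W_\epsilon$ is dense near $1$ (Step~1). To place given elements in some $W_a$ we first control them on a prescribed set (Step~2), then remove the uncontrolled part by a commutator (Step~3), move the resulting intervals to where they are needed (Step~4), and finally cut a small homeomorphism into two pieces (Step~5).

\medskip\noindent\textbf{Step 1.} \emph{There is $\delta>0$ such that every $g\in G$ with $d(g,1)<\delta$ lies in the closure of $W_\epsilon$.}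

Since $G=\bigcup_n\Phi^{-1}(U_n)$, the closure of some $\Lambda=\Phi^{-1}(U_n)$ contains a ball of radius $\delta>0$ about some $g_0$. If $d(g,1)<\delta$, then $d(gg_0,g_0)<\delta$, so there are $u_i,u_i'\in\Lambda$ with $u_i\to gg_0$ and $u_i'\to g_0$. Then $u_iu_i'^{-1}\to g$, and $u_iu_i'^{-1}\in W_\epsilon$ by \eqref{eq:samepiece}.

\medskip\noindent\textbf{Step 2.} \emph{Let $C_{n,j}$ $(n\ge1$, $1\le j\le m)$ be pairwise disjoint intervals, $\mathcal C_n=\{C_{n,1},\dots,C_{n,m}\}$ and $\mathcal C=\bigcup_n\mathcal C_n$. Then there is $n$ such that every $g\in G(\mathcal C_n)$ agrees on $\bigcup\mathcal C_n$ with some $w\in G(\mathcal C)\cap W_\epsilon$.}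

This is a diagonal argument. We claim that for some $n$ every $g\in G(\mathcal C_n)$ agrees on $\bigcup\mathcal C_n$ with some $\gamma_g\in G(\mathcal C)$ such that $\Phi(\gamma_g)\in U_n$. Otherwise, for each $n$ there is $g_n\in G(\mathcal C_n)$ that agrees on $\bigcup\mathcal C_n$ with no $\gamma\in G(\mathcal C)\cap\Phi^{-1}(U_n)$. Gluing all the $g_n$ gives $\gamma\in G(\mathcal C)$, and $\Phi(\gamma)\in U_n$ for some $n$, against the choice of $g_n$. For $n$ as in the claim let $\gamma_*$ be the element that corresponds to $g=1$; it fixes $\bigcup\mathcal C_n$ pointwise. Then $w=\gamma_g\gamma_*^{-1}$ agrees with $g$ on $\bigcup\mathcal C_n$ and lies in $W_\epsilon$ by \eqref{eq:samepiece}.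

\medskip\noindent\textbf{Step 3.} \emph{Let $T_1,\dots,T_m$ be intervals with pairwise disjoint interiors. There are intervals $E_j\subset\operatorname{int}T_j$ with $G(\{E_1,\dots,E_m\})\subset W_{4\epsilon}$.}

The element $w$ of Step~2 is unknown on the other members of $\mathcal C$. We apply Step~2 twice, the second time inside the set controlled the first time, so that the unknown part of each element lies where the other element is the identity. Choose pairwise disjoint intervals $C_{n,j}\subset\operatorname{int}T_j$, let $n$ be given by Step~2, and put $D_j=C_{n,j}$ and $D=\bigcup_jD_j$. Choose pairwise disjoint intervals $C'_{n,j}\subset D_j$, forming a family $\mathcal C'$, let $n'$ be given by Step~2, and put $D_j'=C'_{n',j}$ and $D'=\bigcup_jD'_j$.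

Let $g_1,g_2\in G(\{D_j'\})$. We show that the commutator $[g_1,g_2]=g_1g_2g_1^{-1}g_2^{-1}$ lies in $W_{4\epsilon}$. As $g_1\in G(\{D_j\})$, there is $w_1\in G(\mathcal C)\cap W_\epsilon$ with $w_1=g_1$ on $D$, and there is $w_2\in G(\mathcal C')\cap W_\epsilon$ with $w_2=g_2$ on $D'$. Both $w_1$ and $w_2$ map each of the sets $I\setminus D$, $D\setminus D'$ and $D'$ onto itself, so $[w_1,w_2]$ can be computed on each set separately. On $I\setminus D$ the map $w_2$ is the identity, and on $D\setminus D'$ the map $w_1=g_1$ is the identity; so $[w_1,w_2]$ is the identity off $D'$, as is $[g_1,g_2]$. On $D'$ we have $w_1=g_1$ and $w_2=g_2$. Thus $[g_1,g_2]=[w_1,w_2]\in W_{4\epsilon}$.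

It remains to write the elements supported in smaller intervals as commutators. Choose $E_j=[p_j,q_j]\subset\operatorname{int}D_j'$ and a piecewise affine $\sigma\in G(\{D'_j\})$ with $\sigma(p_j)>q_j$ for all $j$. Then $\sigma^k(q_j)<\sigma^{k+1}(p_j)$, so the intervals $\sigma^k(E_j)\subset D_j'$, $k\ge0$, are pairwise disjoint. Given $g\in G(\{E_j\})$, glue the maps $\sigma^kg\sigma^{-k}$ on $\sigma^k(E_j)$ for all $k\ge0$ and all $j$, and call the result $\tilde g$; it lies in $G(\{D_j'\})$. The conjugate $\sigma\tilde g\sigma^{-1}$ is the same gluing taken over $k\ge1$: it is the identity on $E=\bigcup_jE_j$ and equals $\tilde g$ off $E$. Hence $\tilde g(\sigma\tilde g\sigma^{-1})^{-1}$ equals $g$ on $E$ and the identity off $E$, that is, $g=[\tilde g,\sigma]\in W_{4\epsilon}$.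

\medskip\noindent\textbf{Step 4.} \emph{If, in addition, each $T_j$ has length less than $\delta$, and $A_j\subset\operatorname{int}T_j$ are arbitrary intervals, then $G(\{A_1,\dots,A_m\})\subset W_{6\epsilon}$.}

We have no control over the position of the intervals $E_j$, but we can conjugate. Let $\mu\in G$ be piecewise affine, map each $T_j$ onto itself with $\mu(A_j)\subset\operatorname{int}E_j$, and fix all points outside $\bigcup_jT_j$. Then $d(\mu,1)<\delta$. By Step~1 there is $w\in W_\epsilon$ so close to $\mu$ that $w(A_j)\subset E_j$ for all $j$; since this is an open condition on $\mu$, density is enough. If $g\in G(\{A_j\})$, then $wgw^{-1}$ fixes all points outside $\bigcup_jw(A_j)$, so it lies in $G(\{E_j\})\subset W_{4\epsilon}$, and $g=w^{-1}(wgw^{-1})w\in W_{6\epsilon}$.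

\medskip\noindent\textbf{Step 5.} \emph{Proof of \eqref{eq:goal}.}

Choose $m\ge2$ with $1/m<\delta$, and let $\eta=1/(8m)$ and $x_j=j/m=8j\eta$. We use two tilings by intervals of length $8\eta<\delta$, the second shifted by half a tile:
\begin{align*}
T_j&=[x_{j-1},x_j], & A_j&=[x_{j-1}+\eta,\,x_j-\eta] & &(1\le j\le m),\\
T_j'&=[x_j-4\eta,\,x_j+4\eta], & A_j'&=[x_j-3\eta,\,x_j+3\eta] & &(1\le j\le m-1).
\end{align*}
By Step~4, $G(\{A_j\})$ and $G(\{A_j'\})$ are contained in $W_{6\epsilon}$. Let $g\in G_0$ with $d(g,1)<\eta$. Then $g$ maps $[x_j-\eta,x_j+\eta]$ into $(x_j-2\eta,x_j+2\eta)\subset\operatorname{int}A_j'$. So there is $g''\in G(\{A'_j\})$ that equals $g$ on each $[x_j-\eta,x_j+\eta]$ and is affine on the two remaining subintervals of $A_j'$. The map $g'=g''^{-1}g$ fixes $[x_j-\eta,x_j+\eta]$ pointwise for $1\le j\le m-1$. It also fixes $[0,\eta]$ and $[1-\eta,1]$ pointwise: $g$ does because $g\in G_0$ and $\eta<\frac18$, and $g''$ does because $\bigcup_jA'_j\subset[5\eta,1-5\eta]$. Hence $g'\in G(\{A_j\})$, and $g=g''g'\in W_{6\epsilon}W_{6\epsilon}\subset W_{12\epsilon}$.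
\end{proof}

\begin{remark}
Steps 2--4 treat $m$ intervals at once because $m$ exceeds $1/\delta$ and $\delta$ depends on $\epsilon$. Treating the intervals one at a time would give a bound proportional to $m\epsilon$, which need not be small. The restriction to $G_0$ enters through Step~4: elements of $G$ fix $0$ and $1$, so an interval containing an endpoint of $I$ cannot be moved into $E_j$.
\end{remark}

We return to the action of $S(X)$ on $Y$.

\begin{corollary}\label{cor:auto}
The map $G_0^N\times Y\to Y$, $(g_1,\dots,g_N,y)\mapsto(g_1\times\dots\times g_N)\cdot y$, is continuous.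
\end{corollary}

\begin{proof}
For $g\in G$ let $g^{(i)}\in S(X)$ apply $g$ to the $i$-th coordinate and leave the others unchanged, and let $\Phi_i(g)=\varphi(g^{(i)})|_Y$. Then $\Phi_i$ is multiplicative and $\Phi_i(1)=1_Y$, so $\Phi_i(g)$ has the inverse $\Phi_i(g^{-1})$, and $\Phi_i$ is a homomorphism $G\to\operatorname{Homeo}(Y)$. Since $g_1\times\dots\times g_N=g_1^{(1)}\cdots g_N^{(N)}$, the map in question is $\Phi_1(g_1)\cdots\Phi_N(g_N)(y)$, which is continuous by Proposition~\ref{prop:auto} and (U2).
\end{proof}

\section{In dimension at most $N$, the set $P$ is all of $Y$}\label{sec:fill}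

We now carry out the construction of Section~\ref{sec:square} for an arbitrary action. All motion takes place inside $[\frac18,\frac78]^N$, where Corollary~\ref{cor:auto} applies. The two continuity results complement each other in the first lemma: one governs the path while the cube shrinks, the other the moment when it becomes a point.

\begin{lemma}\label{lem:path}
Every $y\in Y$ can be joined to a point of $P$ by a path in $Y$.
\end{lemma}

\begin{proof}
Let $p=(\frac12,\dots,\frac12)$ and $e_t(x)=p+(1-t)(x-p)$ for $0\le t\le1$, so that $e_0=1$ and $e_1=c_p$. Put $\gamma(t)=e_t\cdot y$. Then $\gamma(0)=y$ and $\gamma(1)\in P$, and $\gamma$ is continuous at $t=1$ by Lemma~\ref{lem:constants}, since $e_t\to c_p$ uniformly as $t\to 1$.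

For $0<t<1$ the map $e_t$ is not a homeomorphism of $X$, but it becomes the restriction of one after $X$ is placed in its own interior. Let $a=e_{1/2}$, an embedding with range $[\frac14,\frac34]^N$, and let $r\in S(X)$ satisfy $ra=1$. For $0\le t<1$ let $\lambda_t\in G_0$ be given by $\lambda_t(u)=\frac12+(1-t)(u-\frac12)$ on $[\frac14,\frac34]$ and be affine on $[\frac18,\frac14]$ and on $[\frac34,\frac78]$. Its values at the break points depend continuously on $t$, so $t\mapsto\lambda_t$ is $d$-continuous. On $[\frac14,\frac34]^N$ the map $\lambda_t\times\dots\times\lambda_t$ equals $e_t$, and $e_ta=ae_t$. Hence $r(\lambda_t\times\dots\times\lambda_t)a=rae_t=e_t$, and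
\[
\gamma(t)=r\cdot\bigl((\lambda_t\times\dots\times\lambda_t)\cdot(a\cdot y)\bigr)
\]
is continuous on $[0,1)$ by Corollary~\ref{cor:auto}.
\end{proof}

Next we slide a cube of side $\frac18$. For $s\in I^N$ let $b_s\in S(X)$ be the embedding with coordinates
\[
b_s(x)_i=\tfrac18(2+3s_i+x_i),
\]
and put $\Psi(s,y)=b_s\cdot y$. The $i$-th coordinate of $b_s(x)$ lies in $[\frac14,\frac38]$ if $s_i=0$ and in $[\frac58,\frac34]$ if $s_i=1$.

\begin{lemma}\label{lem:slide}
The map $\Psi\colon I^N\times Y\to Y$ is continuous, and:
\begin{enumerate}
\item[(A)] $\Psi(s,y)\in P$ if and only if $y\in P$;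
\item[(B)] if $s_i=0$ and $s'_i=1$ for some $i$, and $y\in Y\setminus P$, $y'\in Y$, then $\Psi(s,y)\ne\Psi(s',y')$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\tau_1\in G_0$ be piecewise affine with $\frac18\mapsto\frac18$, $\frac14\mapsto\frac58$, $\frac38\mapsto\frac34$, $\frac78\mapsto\frac78$, and let $\tau_u=(1-u)1+u\tau_1$ for $u\in I$. As a convex combination of increasing homeomorphisms that fix all points outside $[\frac18,\frac78]$, $\tau_u$ lies in $G_0$, and $d(\tau_u,\tau_{u'})\le|u-u'|$. On $[\frac14,\frac38]$, $\tau_u$ is the translation by $\frac38u$. Therefore $b_s=(\tau_{s_1}\times\dots\times\tau_{s_N})b_0$, and $\Psi(s,y)=(\tau_{s_1}\times\dots\times\tau_{s_N})\cdot(b_0\cdot y)$ is continuous by Corollary~\ref{cor:auto}.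

(A) If $y\in P$, then $\Psi(s,y)\in P$ by invariance. Let $r\in S(X)$ satisfy $rb_s=1$. Then $y=r\cdot\Psi(s,y)$, so $\Psi(s,y)\in P$ implies $y\in P$, again by invariance.

(B) The compact sets $b_s(X)$ and $b_{s'}(X)$ are disjoint, being separated by the $i$-th coordinate. By (E) there is $r\in S(X)$ equal to $b_s^{-1}$ on $b_s(X)$ and to the constant $x_0$ on $b_{s'}(X)$. Then $r\cdot\Psi(s,y)=y\notin P$, while $r\cdot\Psi(s',y')=c_{x_0}\cdot y'\in P$.
\end{proof}

\begin{proposition}\label{prop:fill}
If $\dim Y\le N$, then $P=Y$.
\end{proposition}

\begin{proof}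
Suppose that $P\ne Y$. By Lemma~\ref{lem:path} there is a path $\beta\colon[0,1]\to Y$ with $\beta(0)\in P$ and $\beta(1)\notin P$. As $P$ is closed, $t_0=\max\{t:\beta(t)\in P\}$ exists, $t_0<1$, and $\beta(t)\notin P$ for $t>t_0$. Let $\Omega(s,t)=\Psi(s,\beta(t))$, a continuous map on $I^N\times[0,1]$. By (A), the compact set $F=\Omega(I^N\times\{1\})$ is disjoint from $P$, so the distance $\epsilon$ between $F$ and $P$ is positive, and $\Omega(s,t_0)\in P$ for all $s$. By uniform continuity there is $t_1\in(t_0,1)$ with $d_Y(\Omega(s,t_1),\Omega(s,t_0))<\epsilon$ for all $s$. Then $\Omega(I^N\times\{t_1\})$ is disjoint from $F$.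

Restrict $\Omega$ to the cube $I^N\times[t_1,1]$. The faces $t=t_1$ and $t=1$ have disjoint images by the choice of $t_1$. The faces $s_i=0$ and $s_i=1$ have disjoint images by (B), because $\beta(t)\notin P$ for $t\ge t_1$. Lemma~\ref{lem:cube} gives $\dim Y\ge N+1$, a contradiction.
\end{proof}

For $N=1$ the square of Section~\ref{sec:square} shows that the conclusion can fail when $\dim Y=N+1$.

\section{The size of $K$ and the proofs of the theorems}\label{sec:proofs}

The dimension bound is now used a second time. By \eqref{eq:fibers}, $\Theta$ is injective on $X\times(K\setminus K_0)$, and $X$ already has dimension $N$, so no dimension is left for $K\setminus K_0$. Theorem~\ref{thm:cell} could be deduced from Theorem~\ref{thm:general}(b), but when $Z$ is a cell the set $K$ is path connected, and Lemma~\ref{lem:cube} can replace the product theorem (D6).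

\begin{proof}[Proof of Theorem~\ref{thm:cell}]
Only the existence of $v$ and $h$ remains to be proved. Let $Z=X=I^N$ and let $\varphi$ be nonconstant. By (D1) and (D2), $\dim Y\le N$, so $P=Y$ by Proposition~\ref{prop:fill}. By Corollary~\ref{cor:theta} there is $k\in K\setminus K_0$, and it suffices to show that $K=\{k\}$.

Suppose not. The set $K=\varphi(c_{x_0})(I^N)$ is path connected, so there is a path $\alpha\colon[0,1]\to K$ with $\alpha(0)=k\neq\alpha(1)$. Let $t_0=\max\{t:\alpha(t)=k\}<1$. Since $K\setminus K_0$ is open in $K$, there is $t_1\in(t_0,1]$ with $\alpha([t_0,t_1])\subset K\setminus K_0$, and $\alpha(t_1)\ne k$. Let $\Omega(x,t)=\Theta(x,\alpha(t))$ on $I^N\times[t_0,t_1]$. By \eqref{eq:fibers}, $\Omega(x,t)=\Omega(x',t')$ forces $x=x'$ and $\alpha(t)=\alpha(t')$. The first condition fails if $x_i=0$ and $x_i'=1$, and the second fails if $t=t_0$ and $t'=t_1$. So opposite faces have disjoint images, and Lemma~\ref{lem:cube} gives $\dim Y\ge N+1$, a contradiction.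
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(a) By Proposition~\ref{prop:fill}, $P=Y$. Proposition~\ref{prop:theta} and Corollary~\ref{cor:theta} give $K_0$, $K$, $\Theta$, \eqref{eq:fibers} and \eqref{eq:structure}. Let $L\subset K\setminus K_0$ be compact and nonempty. The restriction of $\Theta$ to $I^N\times L$ is a continuous injection of a compact space, hence an embedding onto a closed subset of $Y$, and (D1) gives $\dim(I^N\times L)\le N$. Applying (D6) $N$ times gives $\dim(I^N\times L)=\dim L+N$. Thus
\begin{equation}\label{eq:zero}
\dim L\le0\quad\text{for every compact }L\subset K\setminus K_0 .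
\end{equation}
If $K_0=\emptyset$, take $L=K$. Otherwise $K\setminus K_0$ is the union of the compact sets $\{k\in K:d_Y(k,K_0)\ge1/n\}$, and (D5) gives $\dim(K\setminus K_0)\le0$.

Conversely, let $K_0$, $K$, $\Theta$, $Y$ and $v$ be as in the second half of (a). The fibers of $\Theta$ are single points and the sets $I^N\times\{k\}$ with $k\in K_0$, and $f\times1_K$ maps each fiber into a fiber. So there is a unique map $\bar f\colon Y\to Y$ with $\bar f\Theta=\Theta(f\times1_K)$, and uniqueness gives $\overline{fg}=\bar f\bar g$. A continuous surjection from a compact space onto a Hausdorff space is closed, hence a quotient map, so $\bar f$ is continuous. Formula \eqref{eq:structure} reads $\varphi(f)=\bar fv$, and $\bar fv\bar gv=\bar f\bar gv$ because $v$ is the identity on $Y$.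

(b) If $Z$ is connected, so is $Y=v(Z)$. Let $Y$ be connected and $\varphi$ nonconstant. Then $K=c_{x_0}\cdot Y$ is connected, and by Corollary~\ref{cor:theta} there is $k\in K\setminus K_0$ and it suffices to show that $K=\{k\}$. Let $V$ be a compact neighborhood of $k$ in $K$ with $V\subset K\setminus K_0$; such $V$ exist with arbitrarily small diameter, since $K\setminus K_0$ is open in $K$. By \eqref{eq:zero}, the open cover $\{\operatorname{int}_KV,\ V\setminus\{k\}\}$ of $V$ has a finite open refinement with pairwise disjoint members. The member $H$ that contains $k$ is open and closed in $V$, and $H\subset\operatorname{int}_KV$ because $H\not\subset V\setminus\{k\}$. Being closed in $V$, the set $H$ is compact, hence closed in $K$. Being open in $\operatorname{int}_KV$, it is open in $K$. As $K$ is connected, $K=H\subset V$. Since the diameter of $V$ is arbitrarily small, $K=\{k\}$.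

If $Z$ is connected and $\dim Z<N$, then for every homomorphism $\varphi$ the set $Y$ is connected and $\dim Y<N$ by (D1). So (b) applies, and by (D2) $Y$ is not homeomorphic to $I^N$. Hence $\varphi$ is constant.

(c) This was proved in Examples~\ref{ex:product} and~\ref{ex:diagonal}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Engelking}
Engelking, \emph{Dimension Theory}.

\bibitem{problem}
\emph{Homomorphisms from $S(X)$ into $S(Y)$},
\texttt{https://cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak A85D7D1A239D964FCAFF2119A6F9DDFD/\allowbreak S0008414X00024469a.pdf/\allowbreak homomorphisms-from-sx-into-sy.pdf}.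

\bibitem{Hurewicz}
W. Hurewicz, \emph{Sur la dimension des produits cart\'esiens}, Ann. of Math. 36 (1935).

\bibitem{HW}
Hurewicz and Wallman, \emph{Dimension Theory}.

\bibitem{RS}
Rosendal and Solecki, Israel J. Math. 162 (2007).

\end{thebibliography}
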